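
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A counterexample to two-sided bounds for\\ single source unsplittable flows}


\begin{abstract}
A flow from one source to several destinations in a directed acyclic graph is to be replaced by an unsplittable flow, in which each demand travels along a single path. It was conjectured that this is always possible with a change of at most the largest demand $d_{\max}$ on every arc, upward or downward. We give an explicit instance with $17$ commodities and demands $32$ and $22$ in which every unsplittable flow changes the load of some arc by at least $33$. More generally, the conjecture fails for instances with the two demand values $d$ and $cd$ for every $c\in(\frac12,1)$, and no tolerance $\alpha d_{\max}$ with $\alpha<\frac98$ is sufficient in general. For demands $1$ and $c$ a change of less than $1+c$ is always achievable.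
\end{abstract}

\section{The question and the results}

Let $D=(V,E)$ be a directed acyclic graph with a source $s\in V$ and $k$ commodities with destinations $t_1,\dots,t_k\in V\setminus\{s\}$ and demands $d_1,\dots,d_k>0$. Put $d_{\max}=\max_i d_i$. For $v\in V$ let $\delta^+(v)$ and $\delta^-(v)$ be the sets of arcs leaving and entering $v$, and write $x(B)=\sum_{a\in B}x_a$. A \emph{flow satisfying the demands} is a vector $x\in\mathbb{R}_{\ge0}^E$ with
\[
x(\delta^+(s))-x(\delta^-(s))=\sum_{i=1}^k d_i,\qquad
x(\delta^-(v))-x(\delta^+(v))=\sum_{i:\,t_i=v}d_i\quad(v\in V\setminus\{s\}).
\]
Such a flow may split a demand over many paths. An \emph{unsplittable flow} $y$ may not: it is given by one $s$-$t_i$-path $P_i$ for each $i$, and $y_a=\sum_{i:\,a\in P_i}d_i$. We call $y_a$ the \emph{load} of $a$. How close to a given $x$ can an unsplittable flow be, arc by arc?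

Two small examples show that the natural unit of error is $d_{\max}$. Let the only routes be $s\to v_j\to t_i$ for $j=1,\dots,n$, and let all demands be $1$. If there is one commodity and $x$ sends $\frac1n$ along each route, then every unsplittable flow exceeds $x$ by $1-\frac1n$ on some arc $s\to v_j$. If there are $n-1$ commodities and $x$ sends $\frac{n-1}n$ through each $v_j$, then every unsplittable flow misses some $v_j$ and falls short of $x$ by $1-\frac1n$ there. So no tolerance smaller than $d_{\max}$ can hold in general, in either direction.

In each direction separately, $d_{\max}$ is enough: for every flow $x$ satisfying the demands there is an unsplittable flow $y$ with $y_a\le x_a+d_{\max}$ for all $a$ (Dinitz, Garg and Goemans), and there is one with $y_a\ge x_a-d_{\max}$ for all $a$. If the demands are integer multiples of each other, that is, if of any two demands one is an integer multiple of the other, then a single $y$ achieves both. For arbitrary demands a single $y$ achieves $x_a/2-d_{\max}\le y_a\le 2x_a+d_{\max}$ for all $a$. We quote these results without proof. The following conjecture asks for both bounds at once and for arbitrary demands.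

\begin{conjecture}[\cite{source}]
For every flow $x$ satisfying the demands there is an unsplittable flow $y$ with
\begin{equation}\label{eq:conj}
x_a-d_{\max}\le y_a\le x_a+d_{\max}\qquad\text{for all }a\in E .
\end{equation}
\end{conjecture}

The conjecture is false.

\begin{theorem}\label{thm:main}
There are a directed acyclic graph, $17$ commodities with demands $32$ and $22$, and a flow $x$ satisfying the demands, such that no unsplittable flow $y$ satisfies \eqref{eq:conj}. In this instance every unsplittable flow $y$ has $|y_a-x_a|\ge33$ for some arc $a$.
\end{theorem}

The instance belongs to a family with two demand values.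

\begin{theorem}\label{thm:family}
Let $\frac12<c<1$ and $1\le\alpha<1+\min\{\frac{1-c}2,\frac{2c-1}4\}$. There are an instance in which all demands are $1$ or $c$, with $d_{\max}=1$, and a flow $x$ satisfying the demands, such that no unsplittable flow $y$ satisfies $x_a-\alpha\le y_a\le x_a+\alpha$ for all arcs $a$. In particular:
\begin{enumerate}
\item For every $c\in(\frac12,1)$ the conjecture fails for instances with demands in $\{d,cd\}$. For $c\in[\frac12,1]$, the conjecture restricted to demands in $\{d,cd\}$ holds if and only if $c\in\{\frac12,1\}$.
\item For every $\alpha<\frac98$ the conjecture with $d_{\max}$ replaced by $\alpha\,d_{\max}$ is false.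
\end{enumerate}
\end{theorem}

In the other direction, rounding the two demand values separately gives a bound.

\begin{proposition}\label{prop:upper}
If all demands are $1$ or $c$ with $0<c\le1$, then for every flow $x$ satisfying the demands there is an unsplittable flow $y$ with $|y_a-x_a|<1+c$ for all arcs $a$.
\end{proposition}

For $\frac12<c<1$ let $\alpha^*(c)$ be the infimum of all $\alpha$ with the following property: in every instance with demands in $\{1,c\}$, every flow $x$ satisfying the demands admits an unsplittable flow $y$ with $|y_a-x_a|\le\alpha$ for all $a$.

\begin{corollary}\label{cor:alpha}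
For $\frac12<c<1$ we have
$1+\min\{\frac{1-c}2,\frac{2c-1}4\}\le\alpha^*(c)\le1+c$.
\end{corollary}

\begin{proof}
If a tolerance fails, so does every smaller one. Hence by Theorem~\ref{thm:family} every $\alpha$ below the left-hand side fails. By Proposition~\ref{prop:upper} the tolerance $1+c$ suffices.
\end{proof}

We do not determine $\alpha^*(c)$. For $c<\frac12$ the quoted theorem on integer multiples gives the conjecture if $c=1/n$ with an integer $n$; for the other ratios $c<\frac12$ we make no claim about the conjecture. Remark~\ref{rem:sharp} shows why our construction stops at $\frac12$. Section~\ref{sec:idea} explains the mechanism, Section~\ref{sec:instance} carries it out with numbers, Section~\ref{sec:family} treats general ratios, and Section~\ref{sec:upper} proves the upper bound.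

\section{How a commodity can be shut out}\label{sec:idea}

This section motivates the construction; the proofs in the later sections do not depend on it. The unit is $d_{\max}=1$, and the tolerance is $1$.

\paragraph{Loads on a lattice.} Consider a directed path starting at $s$ along which commodities leave one after another and none enters, so that the loads do not increase. Suppose first that every commodity on the path has demand $1$, and take two arcs of the path, an earlier one with $x_{\mathrm{first}}=1.9$ and a later one with $x_{\mathrm{last}}=1.1$. With tolerance $1$ the loads satisfy $y_{\mathrm{first}}\le2.9$ and $y_{\mathrm{last}}\ge0.1$. From these numbers alone, up to $2.8$ units could leave the path in between. But loads are integers, so $y_{\mathrm{first}}\le2$ and $y_{\mathrm{last}}\ge1$, and \emph{at most one commodity leaves in between}. The same holds for all values $1<x_{\mathrm{last}}\le x_{\mathrm{first}}<2$. If all loads are known to lie in the shifted lattice $c+\mathbb Z$ and all commodities that can leave in between have demand $1$, the same conclusion follows from $1+c<x_{\mathrm{last}}\le x_{\mathrm{first}}<2+c$. Call such a portion of the path a \emph{tight stretch}.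

In $x$, several commodities can leave fractionally within a tight stretch, for instance a commodity $A$ with an amount $0.6$ and a commodity $U$ with an amount $0.2$. In $y$ only one of them can. So if $A$ is forced to leave in the stretch, then $U$ is shut out. The plan is to shut out $U$ at every place where it might leave. The flow $x$ sends only a little of $U$ to each place, so we need several copies of one gadget.

\paragraph{Forcing $A$.} A counterexample cannot have all demands equal: by integrality of network flows, $x$ can then be rounded with error less than $d_{\max}$ (see the end of Section~\ref{sec:upper}). We therefore use a commodity $S$ with a smaller demand $c$. Let the only alternative for $A$ be to pass through a vertex $p$ that $S$ may also use, and let the arc into $p$ carry $x_p<c$. Since $x_p+1<1+c$, the commodities $A$ and $S$ cannot both use $p$. Thus, if $S$ uses $p$, then $A$ leaves in the tight stretch and $U$ is shut out.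

\paragraph{When $S$ does not use $p$.} Since $x_p<c$, the flow $x$ cannot send all of $S$ through $p$. So $S$ must have an alternative, and this alternative must also shut out $U$. Let it be the end of the path. Then $S$ contributes $c$ to the load of \emph{every} arc of the path, and all loads lie in $c+\mathbb Z$. We now need a second tight stretch, for the shifted lattice, and a second commodity $B$ that is forced to leave in it. For the forcing we repeat the trick: the alternative of $B$ is the end of the path, and the last arc carries less than $c$, so $B$ and $S$ cannot both use it.

\paragraph{Overlapping stretches.} The place where $U$ can leave must lie in both tight stretches, so that it is closed in either case. Let $x_1,x_2,x_3,x_4,x_5$ be the values of $x$ along the path. Let the stretch for $c+\mathbb Z$ run from arc~$1$ to arc~$3$ and the one for $\mathbb Z$ from arc~$2$ to arc~$4$. Together with the two forcing conditions, we want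
\begin{equation}\label{eq:wish}
x_1<2+c,\quad x_2<2,\quad x_3>1+c,\quad x_4>1,\quad x_5<c,\quad x_p<c .
\end{equation}
Here $U$ may leave between arcs $2$ and $3$, while $B$ may leave between arcs $1$ and $2$, and $A$ between arcs $3$ and $4$. The two stretches can overlap because $1+c<2$. Between arcs $4$ and $5$ the value must drop from above $1$ to below $c$; a further commodity $W$ of demand $1$ takes care of this. It also has a direct arc from $s$, and it plays no other role.

\section{The counterexample}\label{sec:instance}

We realize \eqref{eq:wish} with unit $32$ and $c=\frac{22}{32}$, so that the demands are $32$ and $22$.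

\paragraph{The graph.} There are a source $s$ and four \emph{legs}, $i=1,2,3,4$. Leg $i$ has vertices $p^i,q^i_1,\dots,q^i_5$ and arcs
\[
s\to p^i,\qquad s\to q^i_1\to q^i_2\to q^i_3\to q^i_4\to q^i_5 .
\]
Each leg has four commodities $A^i,B^i,S^i,W^i$ of its own, and one commodity $U$ is shared by all legs. The demand of $S^i$ is $22$; all other demands are $32$, so $d_{\max}=32$. Each of the $4\cdot4+1=17$ commodities has its own destination, denoted by the same letter, with no outgoing arcs. The arcs into the destinations, with the values of $x$ in parentheses, are as follows.
\begin{center}
\begin{tabular}{c|c|l}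
commodity & demand & arcs into its destination\\ \hline
$A^i$ & $32$ & $p^i\to A^i\ (10)$, \quad $q^i_3\to A^i\ (22)$\\
$B^i$ & $32$ & $q^i_1\to B^i\ (22)$, \quad $q^i_5\to B^i\ (10)$\\
$S^i$ & $22$ & $p^i\to S^i\ (11)$, \quad $q^i_5\to S^i\ (11)$\\
$W^i$ & $32$ & $q^i_4\to W^i\ (12)$, \quad $s\to W^i\ (20)$\\
$U$ & $32$ & $q^i_2\to U\ (8)$ for $i=1,2,3,4$
\end{tabular}
\end{center}
On every leg the remaining values are
\[
x_p=21,\quad x_1=85,\quad x_2=63,\quad x_3=55,\quad x_4=33,\quad x_5=21,
\]
where $x_p$ belongs to the arc $s\to p^i$, $x_1$ to $s\to q_1^i$, and $x_j$ to $q^i_{j-1}\to q^i_j$ for $j\ge2$. The loads $y_p,y_1,\dots,y_5$ of an unsplittable flow on a fixed leg are indexed in the same way. We drop the index $i$ when the leg is clear. Figure~\ref{fig:leg} shows one leg.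

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,
 v/.style={circle,draw,inner sep=1pt,minimum size=6.5mm,font=\small},
 t/.style={rectangle,draw,inner sep=3.5pt,font=\small},
 f/.style={font=\scriptsize,fill=white,inner sep=1.5pt}]
\node[v] (s) at (0,0) {$s$};
\node[v] (q1) at (2,0) {$q_1$};
\node[v] (q2) at (4,0) {$q_2$};
\node[v] (q3) at (6,0) {$q_3$};
\node[v] (q4) at (8,0) {$q_4$};
\node[v] (q5) at (10,0) {$q_5$};
\node[v] (p) at (0,3) {$p$};
\node[t] (A) at (6,1.5) {$A$};
\node[t] (S) at (10,3) {$S$};
\node[t] (B) at (6,-1.5) {$B$};
\node[t] (U) at (4,1.2) {$U$};
\node[t] (W) at (8,1.2) {$W$};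
\draw[->] (s) -- node[f] {21} (p);
\draw[->] (s) -- node[f] {85} (q1);
\draw[->] (q1) -- node[f] {63} (q2);
\draw[->] (q2) -- node[f] {55} (q3);
\draw[->] (q3) -- node[f] {33} (q4);
\draw[->] (q4) -- node[f] {21} (q5);
\draw[->] (p) -- node[f] {10} (A);
\draw[->] (q3) -- node[f] {22} (A);
\draw[->] (p) -- node[f] {11} (S);
\draw[->] (q5) -- node[f] {11} (S);
\draw[->] (q1) -- node[f] {22} (B);
\draw[->] (q5) -- node[f] {10} (B);
\draw[->] (q2) -- node[f] {8} (U);
\draw[->] (q4) -- node[f] {12} (W);
\draw[->] (8,2.2) -- (W);
\node[font=\scriptsize] at (8,2.4) {from $s$: 20};
\end{tikzpicture}
\caption{One leg of the counterexample, with the flow $x$ on its arcs. Circles are the source $s$ and the inner vertices of the leg; boxes are destinations. The commodity $S$ has demand $22$; $A,B,W,U$ have demand $32$. The destination $U$ is common to four such legs and receives $8$ from each.}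
\label{fig:leg}
\end{figure}

The graph is acyclic. Conservation holds at the inner vertices:
\[
\begin{array}{lll}
p:\ 21=10+11, & q_1:\ 85=22+63, & q_2:\ 63=8+55,\\
q_3:\ 55=22+33, & q_4:\ 33=12+21, & q_5:\ 21=10+11.
\end{array}
\]
The destinations receive $10+22=22+10=12+20=4\cdot8=32$ and $11+11=22$, as they should. The outflow of $s$ is $4(21+85+20)=504=4(3\cdot32+22)+32$, the total demand. So $x$ satisfies the demands.

\paragraph{Positions.} Each vertex $p^i,q^i_j$ is reached from $s$ by exactly one path. Hence the path of a commodity in an unsplittable flow is determined by its last arc, and we say that the commodity \emph{sits at} the tail of that arc. (A commodity $W^i$ may sit at $s$.) The load $y_p$ is the total demand sitting at $p$, and $y_j$ is the total demand sitting at $q_j,\dots,q_5$.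

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $y$ is an unsplittable flow with $|y_a-x_a|<33$ for all arcs $a$; this includes every $y$ satisfying \eqref{eq:conj}. On each leg,
\begin{equation}\label{eq:num}
y_p<54,\quad y_1<118,\quad y_2<96,\quad y_3>22,\quad y_4>0,\quad y_5<54 .
\end{equation}
We claim that $U$ does not sit at $q_2$ of any leg. Fix a leg. Its commodity $S$ sits at $p$ or at $q_5$.

\emph{Case 1: $S$ sits at $p$.} Since $y_p<54=32+22$, commodity $A$ does not sit at $p$, so it sits at $q_3$. All commodities sitting at $q_1,\dots,q_5$ have demand $32$, so $y_1,\dots,y_5$ are multiples of $32$. Therefore $y_4>0$ gives $y_4\ge32$, and $y_2<96$ gives $y_2\le64$. The total demand sitting at $q_2$ and $q_3$ is $y_2-y_4\le32$, and $A$ uses all of it. So $U$ does not sit at $q_2$.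

\emph{Case 2: $S$ sits at $q_5$.} Since $y_5<54=32+22$, commodity $B$ does not sit at $q_5$, so it sits at $q_1$. Now $S$ contributes $22$ to each of $y_1,\dots,y_5$, and every other commodity sitting at $q_1,\dots,q_5$ has demand $32$. So $y_1,\dots,y_5$ all lie in $22+32\,\mathbb Z$. Therefore $y_3>22$ gives $y_3\ge54$, and $y_1<118=22+3\cdot32$ gives $y_1\le86$. The total demand sitting at $q_1$ and $q_2$ is $y_1-y_3\le32$, and $B$ uses all of it. So $U$ does not sit at $q_2$.

This proves the claim. But $U$ has to sit at $q^i_2$ for some $i$, a contradiction.
\end{proof}

Only arcs of the legs were used. On an arc into the destination of a commodity with demand $d_i$, both $x_a$ and $y_a$ lie in $[0,d_i]$, so such an arc never violates \eqref{eq:conj}.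

\section{All ratios between one half and one}\label{sec:family}

Keep the graph, but with $\ell$ legs, and let $A^i,B^i,W^i,U$ have demand $1$ and $S^i$ demand $c$, where $0<c<1$. The proof above used $x$ only through the six inequalities \eqref{eq:num}. In the present units it becomes the following statement.

\begin{lemma}\label{lem:leg}
Let $y$ be an unsplittable flow, and suppose that on some leg
\begin{equation}\label{eq:six}
y_p<1+c,\quad y_1<3+c,\quad y_2<3,\quad y_3>c,\quad y_4>0,\quad y_5<1+c .
\end{equation}
Then $U$ does not sit at $q_2$ of this leg.
\end{lemma}

\begin{proof}
If $S$ sits at $p$, then $y_p<1+c$ forces $A$ to sit at $q_3$. The loads $y_1,\dots,y_5$ are integers, so $y_4\ge1$ and $y_2\le2$. The demand sitting at $q_2$ and $q_3$ is $y_2-y_4\le1$ and is used up by $A$.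

If $S$ sits at $q_5$, then $y_5<1+c$ forces $B$ to sit at $q_1$. The loads $y_1,\dots,y_5$ lie in $c+\mathbb Z$, so $y_3\ge1+c$ and $y_1\le2+c$. The demand sitting at $q_1$ and $q_2$ is $y_1-y_3\le1$ and is used up by $B$.
\end{proof}

It remains to find flows $x$ that enforce \eqref{eq:six}, for a tolerance as large as possible. If $\varepsilon>0$ and $|y_a-x_a|<1+\varepsilon$ for all $a$, then \eqref{eq:six} follows from
\begin{equation}\label{eq:margin}
\begin{gathered}
x_p\le c-\varepsilon,\quad x_1\le2+c-\varepsilon,\quad x_2\le2-\varepsilon,\\
x_3\ge1+c+\varepsilon,\quad x_4\ge1+\varepsilon,\quad x_5\le c-\varepsilon,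
\end{gathered}
\end{equation}
which is \eqref{eq:wish} with a margin $\varepsilon$. The next lemma says exactly when this is possible. By a \emph{leg flow} with amount $u$ we mean nonnegative values on the arcs of one leg and on its arcs into destinations, including $s\to W$, such that flow is conserved at $p,q_1,\dots,q_5$, the destinations $A,B,S,W$ receive $1,1,c,1$, and the arc $q_2\to U$ carries $u$.

\begin{lemma}\label{lem:solve}
Let $0<c<1$, $\varepsilon>0$ and $0<u<1$. There is a leg flow with amount $u$ that satisfies \eqref{eq:margin} if and only if
\begin{equation}\label{eq:star}
u+2\varepsilon\le1-c\qquad\text{and}\qquad u+4\varepsilon\le2c-1 .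
\end{equation}
\end{lemma}

\begin{proof}
A leg flow is determined by four amounts: let $r$ be the amount that $A$ receives from $p$, let $b$ and $\sigma$ be the amounts that $B$ and $S$ receive from $q_5$, and let $w$ be the amount that $W$ receives from $q_4$. The remainders $1-r$ of $A$, $1-b$ of $B$, $c-\sigma$ of $S$ and $1-w$ of $W$ come from $q_3$, $q_1$, $p$ and $s$, respectively. Conservation reads
\begin{equation}\label{eq:cons}
\begin{aligned}
x_p&=r+c-\sigma, & x_5&=b+\sigma, & x_4&=x_5+w,\\
x_3&=x_4+1-r, & x_2&=x_3+u, & x_1&=x_2+1-b .
\end{aligned}
\end{equation}

\emph{Necessity.} First, $u=x_2-x_3\le(2-\varepsilon)-(1+c+\varepsilon)=1-c-2\varepsilon$. Next,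
\[
2-r-b+u=x_1-x_4\le(2+c-\varepsilon)-(1+\varepsilon)=1+c-2\varepsilon,
\]
so $u\le r+b-1+c-2\varepsilon$. On the other hand, $x_p\le c-\varepsilon$ gives $r\le\sigma-\varepsilon$, and $x_5\le c-\varepsilon$ gives $b+\sigma\le c-\varepsilon$; together $r+b\le c-2\varepsilon$. Hence $u\le2c-1-4\varepsilon$.

\emph{Sufficiency.} Make the conditions on $x_3,x_4,x_1,x_p$ in \eqref{eq:margin} equalities. From $x_3-x_4=c$ we get $r$, from $x_1-x_3=1-2\varepsilon$ we get $b$, from $x_p=c-\varepsilon$ we get $\sigma$, and from $x_4=1+\varepsilon$ we get $w$:
\[
r=1-c,\qquad b=u+2\varepsilon,\qquad \sigma=1-c+\varepsilon,\qquad w=c-u-2\varepsilon .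
\]
The two conditions that remain are
\[
x_2=1+c+u+\varepsilon\le2-\varepsilon,\qquad x_5=1-c+u+3\varepsilon\le c-\varepsilon,
\]
and these are precisely \eqref{eq:star}. All values of the leg flow are nonnegative: $0<r<1$; $0<b\le1-c<1$; $\sigma>0$ and $c-\sigma=2c-1-\varepsilon>0$ since $4\varepsilon<2c-1$; $w\ge c-(1-c)=2c-1>0$ and $w<c<1$; and $x_p,x_1,\dots,x_5$ are then sums of nonnegative values by \eqref{eq:cons}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Choose $\varepsilon>0$ with $\alpha<1+\varepsilon<1+\min\{\frac{1-c}2,\frac{2c-1}4\}$. Then $2\varepsilon<1-c$ and $4\varepsilon<2c-1$, so \eqref{eq:star} holds for $u=1/\ell$ if the integer $\ell$ is large enough. Take $\ell$ legs, each with the leg flow of Lemma~\ref{lem:solve}. The destination $U$ receives $\ell u=1$, every other destination receives its demand, and flow is conserved at the inner vertices. Outflow minus inflow, summed over all vertices, is zero, so the outflow of $s$ is the total demand. Thus $x$ satisfies the demands.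

If $y$ is an unsplittable flow with $|y_a-x_a|\le\alpha<1+\varepsilon$ for all $a$, then \eqref{eq:margin} gives \eqref{eq:six} on every leg. By Lemma~\ref{lem:leg}, $U$ sits on no leg, which is impossible.

\emph{Item 1.} Let $\alpha=1$ and scale all demands and flows by $d$; this gives failure for every $c\in(\frac12,1)$. If $c\in\{\frac12,1\}$, the demands are integer multiples of each other, and the theorem quoted in the introduction gives \eqref{eq:conj}.

\emph{Item 2.} For $c=\frac34$ both terms of the minimum equal $\frac18$. This settles $1\le\alpha<\frac98$. For $\alpha<1$ the statement demands more than for $\alpha=1$, so it is false as well.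
\end{proof}

\begin{remark}[What this leg can and cannot do]\label{rem:sharp}
The necessity of \eqref{eq:star} shows where the hypotheses on $c$ come from: since $u,\varepsilon>0$, its first condition needs $c<1$ and its second needs $c>\frac12$. It also gives $\varepsilon<\min\{\frac{1-c}2,\frac{2c-1}4\}$. The two terms are equal at $c=\frac34$. Since the first decreases and the second increases with $c$, the minimum is at most $\frac18$. So the bound of Theorem~\ref{thm:family} is all that \eqref{eq:margin} can give for this leg; we do not claim that other constructions cannot do better.

The numbers of Section~\ref{sec:instance} come from \eqref{eq:star} as well. Any $u$ in \eqref{eq:star} satisfies $u<1-c$ and $u<2c-1$. Hence $3u<2(1-c)+(2c-1)=1$. The amounts $u$ of all legs add up to $1$, so at least four legs are needed to satisfy \eqref{eq:margin} on every leg. With four equal legs, $u=\frac14$, and \eqref{eq:star} becomes $4\varepsilon\le\frac32-2c$ and $4\varepsilon\le2c-\frac54$. Adding the two gives $\varepsilon\le\frac1{32}$, attained exactly at $c=\frac{11}{16}$. With these values the flow of Lemma~\ref{lem:solve}, multiplied by $32$, is the flow of Section~\ref{sec:instance}: $32r=10$,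 $32b=10$, $32\sigma=11$, $32w=12$, $32u=8$, and the bound $1+\varepsilon$ becomes $33$.
\end{remark}

\section{An upper bound for two demand values}\label{sec:upper}

The idea is to split $x$ into the flow of the commodities with demand $1$ and the flow of those with demand $c$, and to round each part to integral multiples of its demand. We use two textbook facts. First, in an acyclic graph a flow $x$ satisfying the demands is a sum of path flows that start at $s$ and end at destinations, with total amount $\sum_{i:\,t_i=v}d_i$ ending at $v$; if $x$ is integral, the path flows can be chosen to carry one unit each. (No flow enters $s$: an arc with positive flow whose tail is not $s$ is preceded by another arc with positive flow, so an arc with positive flow into $s$ could be traced back either forever or to $s$, and both are impossible in an acyclic graph.) Second, if all node balances and all lower and upper arc bounds are integral and there is a feasible flow, then there is an integral feasible flow.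

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Decompose $x$ into path flows. The path flows ending at a node have as total amount the sum of the demands there, so after splitting them if necessary we can distribute them among the commodities with that destination. This gives $x=\sum_i x^i$, where $x^i$ sends $d_i$ units from $s$ to $t_i$. If $c<1$, put
\[
f=\sum_{i:\,d_i=1}x^i,\qquad g=\frac1c\sum_{i:\,d_i=c}x^i ;
\]
if $c=1$, put $f=x$ and $g=0$. Then $x=f+cg$, and $f$ and $g$ satisfy unit demands, one unit for each commodity of the respective class.

Consider the integral bounds $\lfloor f_a\rfloor$ and $\lceil f_a\rceil$. The flow $f$ respects them, so there is an integral flow $\hat f$ for the same demands that respects them too. In the same way we get an integral flow $\hat g$ from $g$. Since an integer in $[\lfloor z\rfloor,\lceil z\rceil]$ differs from $z$ by less than $1$, we have $|\hat f_a-f_a|<1$ and $|\hat g_a-g_a|<1$ for all $a$.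

Decompose $\hat f$ and $\hat g$ into path flows of one unit each. As many of them end at a node as there are commodities of the respective class with that destination, so each commodity can be given one path. The unsplittable flow $y$ with these paths is $\hat f+c\hat g$, and
\[
|y_a-x_a|\le|\hat f_a-f_a|+c\,|\hat g_a-g_a|<1+c\qquad\text{for all }a .\qedhere
\]
\end{proof}

If all demands equal $1$, only $f$ is present and the error is less than $1$. With two demand values, the possible loss in this proof comes from combining two independent roundings. Theorem~\ref{thm:family} shows that for $\frac12<c<1$ some loss beyond $d_{\max}$ is unavoidable.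

\begin{thebibliography}{1}
\bibitem{source}
\emph{Single Source Unsplittable Flows With Arc-Wise Lower And Upper Bounds}.
\url{https://api-depositonce.tu-berlin.de/server/api/core/bitstreams/c79df894-09a8-47c1-9098-59d968aeac41/content}
\end{thebibliography}

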